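# Alternating projections onto the nonnegative cone and an affine space of finite codimension

## A line, a quadrant, and a hyperplane with positive normal

Work first in the plane. Let $B=\{x\in\mathbb R^2: x_1,x_2\ge 0\}$ and, for a fixed $t>0$, let $A=\{x: x_1+tx_2=0\}$. The line $A$ meets the quadrant $B$ only at $0$. Start at $y_0=\delta_2=(0,1)$, project onto $A$, then project back onto $B$, and repeat. The projection onto $A$ subtracts a multiple of the normal $(1,t)$:
$$P_A(0,1)=(0,1)-\frac{t}{1+t^2}(1,t)=\frac{1}{1+t^2}(-t,\,1).$$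
The nearest point of the quadrant is found by replacing negative coordinates by $0$, so one full round sends $\delta_2$ to $(1+t^2)^{-1}\delta_2$, and by homogeneity
$$y_n=(1+t^2)^{-n}\,\delta_2 .\tag{1}$$
The limit is $0$, the only common point. With $t=1$ the length is halved in each round; with $t=1/10$ halving takes about $70$ rounds; with $t=0$ nothing moves. So for fixed $n$ the iterate $y_n$ depends continuously on $t$, but $\lim_n y_n$ jumps at $t=0$. This jump will matter later.

Now take infinitely many coordinates. In real $\ell^2(\mathbb N)$ let $B$ be the set of sequences with all entries $\ge 0$, let $a\in\ell^2$ have all entries $a_k>0$ and $\|a\|=1$, and let $A=\{x:\langle x,a\rangle=0\}$. Again $A\cap B=\{0\}$. One round from $y_n\in B$ is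
$$y_{n+1}=\bigl(y_n-\langle y_n,a\rangle a\bigr)^+ ,$$
where $x^+$ is the coordinatewise positive part. Since $\langle y_n,a\rangle\ge0$, every coordinate decreases: $0\le y_{n+1}(k)\le y_n(k)\le y_0(k)$. Hence $y_n(k)$ converges for each $k$, and since $y_0\in\ell^2$ dominates all the $y_n$, dominated convergence gives $y_n\to y$ in norm for some $y\in B$. The limit satisfies $y=(y-\langle y,a\rangle a)^+$. If $y\ne0$, then $\langle y,a\rangle>0$, and at a coordinate with $y(k)>0$ the right side is strictly less than $y(k)$, a contradiction. So $y_n\to0$ in norm.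

The argument rested on one thing: no coordinate ever grows. That is special. Already in $\mathbb R^2$, if $A$ is the line spanned by $(\cos\varphi,\sin\varphi)$ with $0<\varphi<\pi/2$, one projection sends $\delta_1$ to $\cos\varphi\,(\cos\varphi,\sin\varphi)$, and the second coordinate has grown from $0$ to $\cos\varphi\sin\varphi$. In $\ell^2$ one may imagine mass that is handed on forever, from one coordinate to the next. Each single coordinate would tend to its limit, while the norm would not follow. Can this happen when $B$ is the nonnegative cone and $A$ is given by finitely many linear equations?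

The paper "Maximum Entropy And Feasibility Methods For Convex And Nonconvex Inverse Problems" (https://www.carmamaths.org/resources/jon/inverse-paper.pdf) contains the conjecture that it cannot: if $A\subseteq\ell^2(\mathbb N)$ is closed, affine and of finite codimension, $B$ is the nonnegative cone and $A\cap B\ne\emptyset$, then the alternating projection method converges in norm from every starting point. We shall prove that this is true in codimension at most $2$ and false in every codimension $\ge3$.

## Projections, the iteration, and the two theorems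

Throughout, $H=\ell^2(\mathbb N)$ is real, $\delta_k$ are the unit coordinate vectors, $x(k)$ or $x_k$ is the $k$-th coordinate of $x$, and $B=\{x\in H:x(k)\ge0\text{ for all }k\}$. We sometimes index coordinates by another countable set; a bijection with $\mathbb N$ carries the cone to the cone.

**Metric projections.** For a nonempty closed convex $C\subseteq H$, $P_Cx$ is the unique point of $C$ nearest to $x$. The map $P_C$ is nonexpansive, $\|P_Cx-P_Cx'\|\le\|x-x'\|$, and it fixes the points of $C$. Three special cases are used.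

- For the cone $B$ one minimizes coordinate by coordinate, so $P_Bx=x^+$.
- For a closed affine $A$ and $c\in A$, Pythagoras gives $\|x-c\|^2=\|P_Ax-c\|^2+\|x-P_Ax\|^2$.
- For a closed convex cone $C$ and $\pi=P_Cx$ one has $\langle x-\pi,\pi\rangle=0$, hence $\langle x,\pi\rangle=\|\pi\|^2$ and $\|x\|^2=\|\pi\|^2+\|x-\pi\|^2$.

**Weak convergence.** $x_n\rightharpoonup x$ means $\langle x_n,h\rangle\to\langle x,h\rangle$ for all $h\in H$. It implies convergence of every coordinate and boundedness of the sequence. It does not imply norm convergence: $\delta_n\rightharpoonup0$ while $\|\delta_n\|=1$.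

**The iteration.** Given $x_0\in H$, put $y_n=P_Bx_n$ and $x_{n+1}=P_Ay_n$ for $n\ge0$. "Convergence of the method" is convergence of $(x_n)$.

**Bregman's theorem.** If $A,B$ are closed convex subsets of a Hilbert space and $A\cap B\neq\emptyset$, then $(x_n)$ converges weakly to a point of $A\cap B$.

For closed subspaces the convergence is in norm (von Neumann). For general closed convex sets it need not be: Hundal gave an example with a hyperplane and a certain cone. So any positive answer for our $B$ must use the special cone. It is known that the conjectured statement holds when $A$ is a closed hyperplane.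

**Operators and columns.** A bounded operator $T:H\to\mathbb R^m$ is determined by its columns $a_k=T\delta_k\in\mathbb R^m$: $Tx=\sum_kx(k)a_k$ and $(T^*u)(k)=\langle u,a_k\rangle$. The Hilbert–Schmidt norm is $\|T\|_{HS}^2=\sum_k|a_k|^2$. It is finite, since $\sum_k|a_k|^2=\sum_{i\le m}\|T^*f_i\|^2$ for an orthonormal basis $(f_i)$ of $\mathbb R^m$, and it is at least the operator norm. For example, $Tx=\sum_{k\ge1}2^{-k}x_k$ has columns $2^{-k}\in\mathbb R$ and $\|T\|^2_{HS}=1/3$. If $T$ is surjective, then $TT^*$ is an invertible $m\times m$ matrix, and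
$$P_{\ker T}=I-T^*(TT^*)^{-1}T .\tag{2}$$

Here are the results.

**Theorem 1.** For every $m\ge3$ there are a closed subspace $A\subset\ell^2(\mathbb N)$ of codimension exactly $m$, with $A\cap B=\{0\}$, and a starting point $x_0$ with only two nonzero coordinates, such that the alternating projection sequence converges weakly to $0$ but $\|x_n\|\ge\|y_n\|\ge0.7$ for infinitely many $n$. Hence it does not converge in norm.

**Theorem 2.** If $A$ is closed affine of codimension $\le2$ and $A\cap B\neq\emptyset$, the method converges in norm from every starting point.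

**Corollary 3.** For $m\in\{0,1,2,\dots\}$, the statement "alternating projections between $B$ and $A$ converge in norm for every closed affine $A$ of codimension $m$ with $A\cap B\ne\emptyset$ and every starting point" is true if and only if $m\le2$.

There is also a criterion in every finite codimension. Let $A$ be closed affine of codimension $m\ge1$ with $A\cap B\neq\emptyset$. Write $A=c_0+M$ with $M$ a closed subspace of codimension $m$, choose an isometry $U$ of $M^\perp$ onto $\mathbb R^m$, and put $T=UP_{M^\perp}$, $b=Tc_0$. Then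
$$A=\{x:Tx=b\},\qquad TT^*=I,\qquad a_k:=T\delta_k,\qquad \sum_k|a_k|^2=m .\tag{3}$$
Let $z\in A\cap B$ be the weak limit of $(x_n)$ and set
$$V=\operatorname{span}\{a_k: z(k)>0\},\qquad W=V^\perp\subseteq\mathbb R^m .\tag{4}$$
For instance, $A=\{x:x_1=1\}$ has $T x=x_1$, $b=1$, so $z(1)=1$, $V=\mathbb R$ and $W=0$. For the hyperplane of the first section $z=0$, so $V=0$ and $W=\mathbb R$.

**Proposition 4.** In this situation $y_n\to z$ in norm (and then $x_n\to z$ in norm) if $\dim W\le1$, or if there are $e\in W$ with $|e|=1$ and $c>0$ such that $\langle P_Wa_k,e\rangle\ge c|P_Wa_k|$ for all $k$.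

We begin by trying to prove the conjecture, generalizing the domination argument for the positive hyperplane. This proves Theorem 2 and Proposition 4, and it shows where a counterexample can live.

## The iterates in terms of partial sums

Let $m\ge1$ and use the notation (3), (4). The purpose of this section is to express $y_n$ through a sequence in $\mathbb R^m$ and to collect four facts about it.

Put $u_n=b-Ty_n\in\mathbb R^m$. Since $TT^*=I$, the projection is $P_Ay=y+T^*(b-Ty)$, so $x_{n+1}=y_n+T^*u_n$ and
$$y_{n+1}(k)=\bigl(y_n(k)+\langle u_n,a_k\rangle\bigr)^+ .\tag{5}$$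
With $S_n=\sum_{j<n}u_j$ (so $S_0=0$), we claim that for $n\ge1$
$$y_n(k)=\max\Bigl\{y_0(k)+\langle S_n,a_k\rangle,\ \max_{1\le j\le n}\langle S_n-S_j,a_k\rangle\Bigr\}.\tag{6}$$
For $n=1$ the right side is $\max\{y_0(k)+\langle u_0,a_k\rangle,0\}$, which is (5). If (6) holds for $n$, then adding $\langle u_n,a_k\rangle$ to both sides replaces $S_n$ by $S_{n+1}$ in each term, and the maximum with $0$ taken in (5) is the new term $j=n+1$. So (6) holds for all $n\ge1$. The history of a coordinate enters only through the finite-dimensional path $S_0,S_1,\dots$.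

**Lemma 5.** For $c\in A\cap B$,
$$\|y_{n+1}-c\|^2\le\|x_{n+1}-c\|^2=\|y_n-c\|^2-|u_n|^2 .$$
Consequently $\|y_n-c\|$ is nonincreasing, $\sum|u_n|^2<\infty$, $y_n-x_{n+1}\to0$, and $y_n\rightharpoonup z$. If $y_n\to z$ in norm along some subsequence, then $y_n\to z$ and $x_n\to z$ in norm.

*Proof.* The inequality holds because $P_B$ is nonexpansive and fixes $c$. The equality is Pythagoras with $\|y_n-x_{n+1}\|=\|T^*u_n\|=|u_n|$, the last because $TT^*=I$. Summing over $n$ gives $\sum|u_n|^2\le\|y_0-c\|^2$. Then $y_n-x_{n+1}\to0$ in norm, and $x_n\rightharpoonup z$ gives $y_n\rightharpoonup z$. For the last sentence take $c=z$: a nonincreasing sequence $\|y_n-z\|$ with a subsequence tending to $0$ tends to $0$, and $x_{n+1}=y_n+T^*u_n$ follows. $\square$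

**Lemma 6.** The sequence $|u_n|$ is nonincreasing, $|u_n|=o(n^{-1/2})$, and with $D_n=\max_{0\le j\le n}|S_n-S_j|$ we have $D_n=O(\sqrt n)$ and $D_n|u_n|\to0$.

*Proof.* For $n\ge1$ we have $x_n\in A$ and $y_{n-1}\in B$, so
$$|u_n|=d(y_n,A)\le\|y_n-x_n\|=d(x_n,B)\le\|x_n-y_{n-1}\|=|u_{n-1}| .$$
At least $n/2$ integers $j$ satisfy $n/2\le j\le n$, so $\frac n2|u_n|^2\le\sum_{n/2\le j\le n}|u_j|^2\to0$. By Cauchy–Schwarz, $|S_n-S_j|\le\sum_{i<n}|u_i|\le\sqrt n\,\bigl(\sum_i|u_i|^2\bigr)^{1/2}$. Multiply. $\square$

**Lemma 7.** Let $K$ be a set of coordinates, $Y\in\ell^2$, and suppose $y_n(k)\le Y(k)$ for $k\in K$ and all $n$ in an infinite set $\mathcal N$. Then $\sum_{k\in K}|y_n(k)-z(k)|^2\to0$ along $\mathcal N$. In particular, if $(S_n)$ is bounded, then $y_n\to z$ in norm.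

*Proof.* By weak convergence $y_n(k)\to z(k)$ for each $k$, so $0\le z(k)\le Y(k)$ on $K$ and $|y_n(k)-z(k)|^2\le Y(k)^2$. Dominated convergence applies. If $(S_n)$ is bounded, (6) gives $y_n(k)\le y_0(k)+2\sup_j|S_j|\,|a_k|$ for all $k$ and $n\ge1$, and the right side is in $\ell^2$ by (3). $\square$

**Lemma 8.** The sequence $P_VS_n$ converges; put $C_V=\sup_n|P_VS_n|<\infty$. Moreover $b\in V$, and $z(k)=0$ whenever $P_Wa_k\ne0$.

*Proof.* If $z(k)>0$, then $y_n(k)>0$ for all large $n$, so the positive part in (5) is inactive and $y_{n+1}(k)=y_n(k)+\langle u_n,a_k\rangle$. Thus $\langle S_n,a_k\rangle-y_n(k)$ is eventually constant, and $\langle S_n,a_k\rangle$ converges. Finitely many such $a_k$ span $V$, so $P_VS_n$ converges. Next, $b=Tz=\sum_kz(k)a_k$ lies in $V$, which is closed. Finally, if $z(k)>0$ then $a_k\in V$ and $P_Wa_k=0$. $\square$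

So only the component of $S_n$ in $W$ can be unbounded. The question is whether an unbounded $P_WS_n$ can do harm.

## At most one free direction

**Proposition 9.** If $\dim W\le1$, then $y_n\to z$ in norm.

*Proof.* If $W=0$, then $S_n=P_VS_n$ is bounded and Lemma 7 applies. Let $W=\mathbb Re$ with $|e|=1$, and write $\eta_k=\langle a_k,e\rangle$ and $P_n=-\langle S_n,e\rangle$. Splitting along $V\oplus W$, for $0\le j\le n$,
$$\langle S_n-S_j,a_k\rangle=\langle P_V(S_n-S_j),a_k\rangle-\eta_k(P_n-P_j),\qquad |\langle P_V(S_n-S_j),a_k\rangle|\le2C_V|a_k| .\tag{7}$$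

**Step 1: both signs.** The aim is to bound $P_n$ when some $\eta_k>0$ and some $\eta_l<0$. By (6) and (7) with $j=1$, $y_n(k)\ge-2C_V|a_k|-\eta_k(P_n-P_1)$. For fixed $k$ the left side is bounded in $n$, by weak convergence. With $\eta_k>0$ this bounds $P_n$ from below; with the index $l$ it bounds $P_n$ from above. So $S_n$ is bounded and Lemma 7 applies.

**Step 2: one sign.** Otherwise choose the sign of $e$ so that all $\eta_k\ge0$. The aim is to show that the drift only pushes coordinates down, as in the opening example. Since $b\in V$ is orthogonal to $e$,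
$$P_{n+1}-P_n=-\langle u_n,e\rangle=\langle Ty_n-b,e\rangle=\sum_ky_n(k)\eta_k\ge0 .$$
So $P_n$ is nondecreasing, and (7) gives $\langle S_n-S_j,a_k\rangle\le2C_V|a_k|$ for $0\le j\le n$. By (6) (the first term is the case $j=0$ plus $y_0(k)$), $y_n(k)\le y_0(k)+2C_V|a_k|$, an $\ell^2$ bound, and Lemma 7 with $K=\mathbb N$ finishes the proof. $\square$

## Two constraints with two free directions

With two free directions, domination can fail along the full sequence. It will hold at well-chosen times for half of the coordinates, and a balance of forces controls the other half. By Lemma 5, convergence along a subsequence is enough.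

**Proposition 10.** If $m=2$ and $\dim W=2$, then $y_n\to z$ in norm.

*Proof.* Now $V=0$, so $b=0$ by Lemma 8, and $z(k)=0$ whenever $a_k\ne0$. Put $p_n=-S_n$. Then $p_0=0$, $p_{n+1}-p_n=Ty_n$, and (6) becomes, for $n\ge1$,
$$y_n(k)=\max\Bigl\{y_0(k)-\langle p_n,a_k\rangle,\ \max_{1\le j\le n}\langle p_j-p_n,a_k\rangle\Bigr\}.\tag{8}$$

**Step 1: the columns generate $\mathbb R^2$ as a convex cone.** We show that $(S_n)$ is bounded. Writing $\pm f_1,\pm f_2$ (standard basis vectors) as nonnegative combinations of the $a_k$ uses only a finite set $F$ of indices, so the $a_k$, $k\in F$, generate $\mathbb R^2$. For $x\neq0$ some $k\in F$ has $\langle a_k,x\rangle<0$: otherwise, writing $-x=\sum_{k\in F}c_ka_k$ with $c_k\ge0$, we would get $-|x|^2=\sum c_k\langle a_k,x\rangle\ge0$. The continuous function $x\mapsto\max_{k\in F}(-\langle a_k,x\rangle)$ is thus positive on the unit circle and has a minimum $c>0$ there. So for every $x$ some $k\in F$ has $\langle a_k,x\rangle\le-c|x|$. Apply this to $x=p_n-p_1$ and use the term $j=1$ of (8):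 $c|p_n-p_1|\le\max_{k\in F}y_n(k)$, which is bounded in $n$. So $(S_n)$ is bounded and Lemma 7 applies.

**Step 2: otherwise, one direction is monotone.** If the cone generated by the $a_k$ is not $\mathbb R^2$, separating it from a point outside shows that it lies in a closed half-plane. So there is an orthonormal basis $(f,e)$ with $a_k=\xi_kf+\eta_ke$ and $\eta_k\ge0$ for all $k$. Write $p_n=q_nf+P_ne$. Then $P_{n+1}-P_n=\sum_ky_n(k)\eta_k\ge0$, so
$$\langle p_j-p_n,a_k\rangle\le\xi_k(q_j-q_n)\qquad(0\le j\le n).\tag{9}$$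
If $(q_n)$ is bounded, (8) and (9) give $y_n(k)\le y_0(k)+2\sup_j|q_j|\,|\xi_k|$, and Lemma 7 applies. From now on $(q_n)$ is unbounded.

**Step 3: record times.** We choose times at which one side of the coordinates is dominated. As $(q_n)$ is unbounded, there is an infinite set $\mathcal N$ of $n\ge1$ with $|q_n|=\max_{0\le j\le n}|q_j|>0$, and $|q_n|\to\infty$ along $\mathcal N$. Thinning $\mathcal N$ and replacing $f$ by $-f$ if necessary, we may assume $q_n>0$ on $\mathcal N$. Let $\mathcal R,\mathcal L,\mathcal O$ be the sets of $k$ with $\xi_k>0$, $\xi_k<0$, $\xi_k=0$. For $n\in\mathcal N$ and $0\le j\le n$ we have $-q_n\le q_j\le q_n$. Hence $\xi_k(q_j-q_n)$ is $0$ on $\mathcal O$, is $\le0$ on $\mathcal R$, and is at most $2q_n|\xi_k|$ on $\mathcal L$. For $j=0$ it equals $-\xi_kq_n$. With (8) and (9), for $n\in\mathcal N$: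

- if $k\in\mathcal O$, then $y_n(k)\le y_0(k)$;
- if $k\in\mathcal R$, then $y_n(k)\le(y_0(k)-\xi_kq_n)^+\le y_0(k)$;
- if $k\in\mathcal L$, then $y_n(k)\le y_0(k)+2q_n|\xi_k|$.

By Lemma 7, $\sum_{\mathcal R\cup\mathcal O}|y_n(k)-z(k)|^2\to0$ along $\mathcal N$.

**Step 4: the right side exerts little force.** Put $\mathsf r_n=\sum_{\mathcal R}y_n(k)\xi_k$ and $\mathsf l_n=\sum_{\mathcal L}y_n(k)|\xi_k|$. For $n\in\mathcal N$ and $k\in\mathcal R$, $y_n(k)$ vanishes unless $\xi_kq_n<y_0(k)$, and $y_n(k)\le y_0(k)$. So
$$q_n\mathsf r_n\le\sum_{k\in\mathcal R,\ y_0(k)>\xi_kq_n}q_n\xi_k\,y_0(k)\le\sum_{k\in\mathcal R,\ y_0(k)>\xi_kq_n}y_0(k)^2\longrightarrow0$$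
along $\mathcal N$, by dominated convergence, since $\xi_kq_n\to\infty$ for each $k\in\mathcal R$.

**Step 5: the left side must balance it.** Since $b=0$, $|\mathsf r_n-\mathsf l_n|=|\langle Ty_n,f\rangle|\le|u_n|$. Also $q_n\le|p_n|=|S_n-S_0|\le D_n$. With Lemma 6,
$$q_n\mathsf l_n\le q_n\mathsf r_n+D_n|u_n|\longrightarrow0\quad\text{along }\mathcal N .$$
Multiply the bound on $\mathcal L$ from Step 3 by $y_n(k)$ and sum:
$$\sum_{\mathcal L}y_n(k)^2\le\sum_{\mathcal L}y_n(k)y_0(k)+2q_n\mathsf l_n\longrightarrow\sum_{\mathcal L}z(k)y_0(k)=0 ,$$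
by weak convergence tested against $y_0$ restricted to $\mathcal L$, and because $z=0$ on $\mathcal L$ (there $a_k\ne0$). Together with Step 3, $y_n\to z$ in norm along $\mathcal N$. Lemma 5 gives the whole sequence. $\square$

*Proof of Theorem 2.* If $m=0$, then $A=H$ and $x_1=y_0\in B$, so the sequence is stationary from then on. If $m=1$, then $\dim W\le1$ and Proposition 9 applies. If $m=2$, use Proposition 9 when $\dim W\le1$ and Proposition 10 when $\dim W=2$. In each case Lemma 5 transfers norm convergence from $y_n$ to $x_n$. $\blacksquare$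

## Columns in a narrow cone, and what a third dimension changes

The last two steps, "multiply by $y_n(k)$ and use $D_n|u_n|\to0$", work in every codimension as soon as the forces cannot cancel.

*Proof of Proposition 4.* The case $\dim W\le1$ is Proposition 9. For the second case put $\alpha_k=P_Wa_k$ and $Y_k=y_0(k)+2C_V|a_k|$, so $Y\in\ell^2$. For $0\le j\le n$,
$$\langle S_n-S_j,a_k\rangle=\langle P_V(S_n-S_j),a_k\rangle+\langle S_n-S_j,\alpha_k\rangle\le2C_V|a_k|+D_n|\alpha_k| ,$$
so (6) gives $y_n(k)\le Y_k+D_n|\alpha_k|$ for $n\ge1$. Since $e\in W$ we have $\langle\alpha_k,e\rangle=\langle a_k,e\rangle$, and $b\perp e$ by Lemma 8. Hence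
$$\sum_ky_n(k)|\alpha_k|\le\frac1c\sum_ky_n(k)\langle a_k,e\rangle=\frac1c\langle Ty_n,e\rangle=-\frac1c\langle u_n,e\rangle\le\frac{|u_n|}c .$$
Multiplying the bound on $y_n(k)$ by $y_n(k)$ and summing over the indices with $\alpha_k\ne0$,
$$\sum_{\alpha_k\ne0}y_n(k)^2\le\sum_{\alpha_k\ne0}y_n(k)Y_k+\frac{D_n|u_n|}c\longrightarrow0 ,$$
by weak convergence, $z(k)=0$ when $\alpha_k\neq0$ (Lemma 8), and Lemma 6. On $\{k:\alpha_k=0\}$ we have $y_n(k)\le Y_k$ and Lemma 7 applies. $\square$

What fails for $m=3$, $W=\mathbb R^3$, when the columns lie in a half-space, $a_k=\xi_k+\eta_ke$ with $\eta_k\ge0$ and $\xi_k\perp e$? Now $\xi_k$ and the horizontal drift $q_n$ are vectors in a plane. Inequality (9) survives as $\langle p_j-p_n,a_k\rangle\le\langle\xi_k,q_j-q_n\rangle$. Step 3 does not. On the line, $|q_j|\le q_n$ and $\xi>0$ force $\xi(q_j-q_n)\le0$. In the plane, take $q_n=(1,0)$, $q_j=(0,1)$, $\xi=(1,2)$: then $|q_j|=|q_n|$ and $\langle\xi,q_n\rangle=1>0$, yet $\langle\xi,q_j-q_n\rangle=1>0$. At a record time the coordinates on the far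 side of the drift need not be dominated. The drift can turn, and the mass can be passed on as it turns. By Proposition 4, a counterexample with $z=0$ must also have, for every unit vector $e$, columns that are nearly orthogonal to $e$ relative to their length, or on its negative side. The construction below uses two directions $f_1,f_2$ in turn to move mass and a third direction $f_3$, with very small weights, to exhaust it slowly.

## A quarter turn at almost no cost

Return to the plane and project $\delta_1$ successively onto the lines at angles $\varphi,2\varphi,\dots,N\varphi$, where $\varphi=\pi/(2N)$. Each projection multiplies the length by $\cos\varphi$, so after $N$ projections we are at $\cos^N\!\varphi\;\delta_2$. For $N=3$ this is $\frac{3\sqrt3}8\delta_2\approx0.65\,\delta_2$. In general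
$$\cos^N\varphi\ge\Bigl(1-\frac{\varphi^2}2\Bigr)^N\ge1-\frac{N\varphi^2}2=1-\frac{\pi^2}{8N} .$$
The loss per step is of second order in the angle, so a full quarter turn is cheap. Moreover, turns $\delta_1\to\delta_2\to\delta_3\to\cdots$ with $N=N_0,N_1,\dots$ growing geometrically cost little altogether.

Of course, this uses many sets, and we are allowed only one $A$. Here the jump in (1) comes in. Suppose $T_0,T_1,T_2,\dots$ is a sequence of operators such that the iteration for $T_{n+1}$ carries the point $z_n$ in the limit to $z_{n+1}$, and suppose $T_{n+1}$ may be taken as close to $T_n$ as we please. Let $T_n\to T$ very fast. Then the iteration for $A=\ker T$ looks for a long time like that of $T_0$, then for a long time like that of $T_1$, and so on. It follows $z_0,z_1,z_2,\dots$ approximately. Finite iterates are continuous in $T$; limits are not, so $z_{n+1}$ may differ visibly from $z_n$ however small $T_{n+1}-T_n$ is.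

Two things have to be arranged: a lower bound for $\|z_n\|$ with second-order losses, and a family of operators in which arbitrarily small changes make the kernel's nonnegative part turn.

## Iterating with a finitely supported operator

For surjective $T:H\to\mathbb R^m$ let $A_T=\ker T$ and $R_T=P_BP_{A_T}$. If the starting point is $x_0\in B$, then $y_0=x_0$ and $y_n=R_T^n(x_0)$.

**Lemma 11.** Let $T$ be surjective.

1. $R_T$ is nonexpansive and $\|R_Ty\|\le\|y\|$.
2. If $s\in A_T\cap B$, then $\langle R_Ty,s\rangle\ge\langle y,s\rangle$ for all $y$.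
3. The set of surjective operators is open in the HS norm, and for fixed $y$ and $r$ the map $T\mapsto R_T^r(y)$ is continuous on it.

*Proof.* (1) Both projections are nonexpansive and fix $0$.

(2) Since $P_{A_T}$ is self-adjoint and fixes $s$, $\langle P_{A_T}y,s\rangle=\langle y,s\rangle$. Since $x^+\ge x$ and $s\ge0$ coordinatewise, $\langle x^+,s\rangle\ge\langle x,s\rangle$.

(3) $T$ is surjective iff $\det(TT^*)\ne0$, an open condition. By (2) and continuity of matrix inversion, $T\mapsto P_{A_T}$ (formula (2) of the setup) is continuous from the HS norm to the operator norm. Let $T,T'$ be surjective, with projections $P,P'$. For $w,w'\in H$,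
$$\|R_{T'}w'-R_Tw\|\le\|P'w'-P'w\|+\|P'w-Pw\|\le\|w'-w\|+\|P'-P\|\,\|w\| .$$
With $w=R_T^r(y)$ and $w'=R_{T'}^r(y)$, where $\|w\|\le\|y\|$, induction on $r$ gives $\|R_{T'}^r(y)-R_T^r(y)\|\le r\|P'-P\|\,\|y\|$. $\square$

**Lemma 12.** Let $T$ be surjective with $T\delta_k=0$ for $k$ outside a finite set $J$. Let $H_J=\operatorname{span}\{\delta_k:k\in J\}$ and $C_T=\ker T\cap B\cap H_J$. For $y\in H_J\cap B$ the limit $Q_T(y)=\lim_rR_T^r(y)$ exists and lies in $C_T$. If moreover some $s\in C_T$ satisfies $\|y-s\|\le\varepsilon\|y\|$ with $\varepsilon<1$, then $\|Q_T(y)\|^2\ge(1-\varepsilon^2)\|y\|^2$.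

Before the proof, see what the naive estimate gives. Since $s$ is a fixed point of the nonexpansive $R_T$, $\|Q_T(y)-s\|\le\|y-s\|\le\varepsilon\|y\|$, so $\|Q_T(y)\|\ge(1-2\varepsilon)\|y\|$. We shall need $N_i$ steps with $\varepsilon=3/N_i$ at level $i$, and $(1-6/N_i)^{N_i}\le e^{-6}$: over infinitely many levels this lower bound tends to $0$. The first-order loss is not affordable, and part (2) of Lemma 11 is what makes it second-order.

*Proof.* Since $(T^*u)(k)=\langle u,T\delta_k\rangle$, the range of $T^*$ lies in $H_J$, so by the projection formula (2) the iteration stays in the finite-dimensional space $H_J$. By Bregman's theorem the sequence $x_r$ with $x_0=y$ converges, here in norm, to a point of $\ker T\cap B$, which lies in $H_J$; and $R_T^r(y)=P_Bx_r$ converges to the same point. So $Q_T(y)\in C_T$.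

If $y=0$ the inequality is trivial. Let $y\ne0$ and $\pi=P_{C_T}(y)$. Since $C_T$ is a closed convex cone, $\langle y,\pi\rangle=\|\pi\|^2$ and
$$\|y\|^2-\|\pi\|^2=\|y-\pi\|^2\le\|y-s\|^2\le\varepsilon^2\|y\|^2 ,$$
so $\|\pi\|^2\ge(1-\varepsilon^2)\|y\|^2>0$. Applying Lemma 11(2) repeatedly with $\pi\in A_T\cap B$ and passing to the limit, $\langle Q_T(y),\pi\rangle\ge\langle y,\pi\rangle$. Hence
$$\|Q_T(y)\|\,\|\pi\|\ge\langle Q_T(y),\pi\rangle\ge\langle y,\pi\rangle=\|\pi\|^2 ,$$
so $\|Q_T(y)\|\ge\|\pi\|$. $\square$

## A family of operators with three-dimensional range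

**A small model.** Take coordinates $*,m_0,m_1,c_1,c_2,d_1,d_2$ and the three equations
$$y(*)=0,\qquad y(m_0)=2\bigl(y(c_1)+y(c_2)\bigr),\qquad y(m_1)=2\bigl(y(c_2)+y(d_1)+y(d_2)\bigr).$$
Nonnegative solutions are parametrized by $y(c_1),y(c_2),y(d_1),y(d_2)\ge0$, so they form the cone generated by
$$\delta_{m_0}+\tfrac12\delta_{c_1},\qquad \tfrac1{\sqrt2}\bigl(\delta_{m_0}+\delta_{m_1}+\tfrac12\delta_{c_2}\bigr),\qquad \delta_{m_1}+\tfrac12\delta_{d_1},\qquad\delta_{m_1}+\tfrac12\delta_{d_2}.$$
In the $(m_0,m_1)$-plane these point at angles $0,\ \pi/4,\ \pi/2,\ \pi/2$. Now change the first equation to $y(*)+\eta y(c_1)=0$ with a tiny $\eta>0$. For nonnegative $y$ this forces $y(c_1)=0$: the first generator disappears from the cone, however small $\eta$ is. Tilting $c_2$ next, the second one disappears, and only the generators at angle $\pi/2$ remain. Nonnegative mass in $m_0$ has been forced to turn to $m_1$. Note also that multiplying the third equation by a small constant changes the operator but not the cone. So a further level of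 the same kind can be attached with tiny coefficients. These are the two kinds of small change that we need.

**Indices and parameters.** Let $N_i=2^{i+7}$ and $\rho_i=1/N_i$ for $i\ge0$. The coordinates of $\ell^2$ are indexed by
$$I=\{*\}\cup\{m_i:i\ge0\}\cup\{c_{i,j}:i\ge0,\ 1\le j\le N_i\},\qquad I_i=\{*\}\cup\{m_l,c_{l,j}:0\le l\le i,\ 1\le j\le N_l\},$$
with $I_{-1}=\{*\}$. Let $f_1,f_2,f_3$ be the standard basis of $\mathbb R^3$, and $\omega_i=f_1$ for even $i$, $\omega_i=f_2$ for odd $i$. The free parameters are $\gamma_i>0$ and $\eta_{i,j}>0$; put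
$$\mu_i=\rho_i\gamma_i,\qquad \beta_{i,j}=\frac{(j-1)\pi}{2N_i}\in\bigl[0,\tfrac\pi2\bigr),\qquad t_{i,j}=\frac{\mu_{i+1}}{\mu_i}\tan\beta_{i,j}\qquad(1\le j\le N_i).$$

**Definition of $T^{(i,j)}$, $i\ge0$, $0\le j\le N_i$.** Each $T^{(i,j)}$ maps $\ell^2(I)$ to $\mathbb R^3$ and has zero columns outside $I_{i+1}$.

- Start: with $\gamma_0=\gamma_1=1$, $T^{(0,0)}$ has the columns $*\mapsto f_3$, $m_0\mapsto-\mu_0\omega_0$, $c_{0,j}\mapsto\gamma_0(\omega_0+t_{0,j}\omega_1)$, $m_1\mapsto-\mu_1\omega_1$, $c_{1,k}\mapsto\gamma_1\omega_1$.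
- Tilt: for $1\le j\le N_i$, $T^{(i,j)}$ is $T^{(i,j-1)}$ with $\eta_{i,j}f_3$ added to the column $c_{i,j}$; if $j=N_i$, also $\eta_{i,N_i}f_3$ is added to the column $m_i$.
- Transition: $T^{(i+1,0)}$ is $T^{(i,N_i)}$ with $\gamma_{i+1}t_{i+1,k}\omega_{i+2}$ added to the column $c_{i+1,k}$ for each $k$, and with new columns $m_{i+2}\mapsto-\mu_{i+2}\omega_{i+2}$ and $c_{i+2,k}\mapsto\gamma_{i+2}\omega_{i+2}$.

Following the definition, one sees by induction the structure of $T^{(i,j)}$:

- (S1) All $f_3$-components are $\ge0$. They are $>0$ exactly at the indices of $I_{i-1}$ (which include $*$), at $c_{i,1},\dots,c_{i,j}$, and, if $j=N_i$, at $m_i$. Indeed, when level $i$ is finished, all of $I_i$ has been tilted, which is the list for $T^{(i+1,0)}$.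
- (S2) Up to $f_3$-components, the columns $m_i$, $c_{i,l}$, $m_{i+1}$, $c_{i+1,k}$ are $-\mu_i\omega_i$, $\gamma_i(\omega_i+t_{i,l}\omega_{i+1})$, $-\mu_{i+1}\omega_{i+1}$, $\gamma_{i+1}\omega_{i+1}$ respectively.
- (S3) Up to $f_3$-components, the columns $m_0,m_1$ are always $-\mu_0f_1$ and $-\mu_1f_2$, and the column $*$ is $f_3$. So every $T^{(i,j)}$ is surjective.

**Sizes of the changes.** A tilt changes the operator by at most $\sqrt2\,\eta_{i,j}$ in HS norm. A transition changes it by an operator of squared HS norm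
$$\sum_k\gamma_{i+1}^2t_{i+1,k}^2+\mu_{i+2}^2+N_{i+2}\gamma_{i+2}^2 .$$
As $\mu_{i+2}=\rho_{i+2}\gamma_{i+2}$ and $t_{i+1,k}=(\mu_{i+2}/\mu_{i+1})\tan\beta_{i+1,k}$, this tends to $0$ as $\gamma_{i+2}\to0$ with the earlier parameters fixed. So each operator can be chosen arbitrarily close to the previous one through the one new parameter, $\eta_{i,j}$ or $\gamma_{i+2}$.

The direction $\omega_{i+2}=\omega_i$ is reused at a transition. This is harmless because by then all indices of level $\le i$ carry positive $f_3$-components, so nonnegative kernel vectors vanish there. It is why three dimensions are enough.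

## The kernel cones and their neighbors

**Lemma 13.** $C^{(i,j)}:=\ker T^{(i,j)}\cap B\cap H_{I_{i+1}}$ is the convex cone generated by $u_{i,l}$ $(j<l\le N_i)$ and $v_{i+1,k}$ $(1\le k\le N_{i+1})$, where
$$u_{i,l}=\cos\beta_{i,l}\,\delta_{m_i}+\sin\beta_{i,l}\,\delta_{m_{i+1}}+\rho_i\cos\beta_{i,l}\,\delta_{c_{i,l}},\qquad v_{i+1,k}=\delta_{m_{i+1}}+\rho_{i+1}\delta_{c_{i+1,k}} .$$

*Proof.* Let $y\in B\cap H_{I_{i+1}}$. The $f_3$-component of $T^{(i,j)}y$ is a sum of nonnegative terms, so it vanishes exactly when $y=0$ at all indices with positive $f_3$-component. By (S1) the indices left are $m_i$ (if $j<N_i$), $c_{i,l}$ with $l>j$, $m_{i+1}$ and the $c_{i+1,k}$. By (S2) the $\omega_i$- and $\omega_{i+1}$-components of $T^{(i,j)}y=0$ then read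
$$\mu_iy(m_i)=\gamma_i\sum_{l>j}y(c_{i,l}),\qquad \mu_{i+1}y(m_{i+1})=\gamma_i\sum_{l>j}t_{i,l}\,y(c_{i,l})+\gamma_{i+1}\sum_ky(c_{i+1,k}).$$
For $j=N_i$ the first equation, with an empty sum, says $y(m_i)=0$, which is consistent with the tilt of $m_i$. So $y$ is determined linearly by the free nonnegative numbers $y(c_{i,l})$, $l>j$, and $y(c_{i+1,k})$, and the cone is generated by the solutions in which only one of them is nonzero. Taking only $y(c_{i,l})=\rho_i\cos\beta_{i,l}>0$ gives $u_{i,l}$, because
$$\gamma_i\rho_i\cos\beta_{i,l}=\mu_i\cos\beta_{i,l},\qquad\gamma_it_{i,l}\rho_i\cos\beta_{i,l}=\mu_it_{i,l}\cos\beta_{i,l}=\mu_{i+1}\sin\beta_{i,l}.$$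
Taking only $y(c_{i+1,k})=\rho_{i+1}$ gives $v_{i+1,k}$, because $\gamma_{i+1}\rho_{i+1}=\mu_{i+1}$. $\square$

The generators do not involve $\gamma$ or $\eta$: the parameters can shrink, and the cones stay the same size.

**Lemma 14.**
(a) If $y\in C^{(i,j-1)}$, $1\le j\le N_i$, there is $s\in C^{(i,j)}$ with $\|y-s\|\le\frac3{N_i}\|y\|$.
(b) If $y\in C^{(i,N_i)}$, there is $s\in C^{(i+1,0)}$ with $\|y-s\|\le\frac3{N_{i+1}}\|y\|$.

*Proof.* (a) Write $y$ as a nonnegative combination of the generators of $C^{(i,j-1)}$, with coefficient $\lambda\ge0$ on $u_{i,j}$, the only generator that is lost. Replace $u_{i,j}$ by $u_{i,j+1}$ if $j<N_i$, and by $v_{i+1,1}$ if $j=N_i$; this gives $s\in C^{(i,j)}$. In the $(m_i,m_{i+1})$-plane the old and the new generator are unit vectors at angle $\frac\pi{2N_i}$ (for $j=N_i$ the angles are $\frac\pi2-\frac\pi{2N_i}$ and $\frac\pi2$), so there they differ by at most $\frac\pi{2N_i}$. Their other coordinates are two distinct $c$-coordinates of size at most $\rho_i$ (recall $\rho_{i+1}\le\rho_i$), so there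 they differ by at most $\sqrt2\rho_i$. Hence $\|y-s\|\le\lambda\bigl(\frac\pi2+\sqrt2\bigr)/N_i\le3\lambda/N_i$. All generators are coordinatewise nonnegative, so $y\ge\lambda u_{i,j}\ge0$ and $\|y\|\ge\lambda\|u_{i,j}\|\ge\lambda$.

(b) By Lemma 13, $y=\sum_k\lambda_kv_{i+1,k}$ with $\lambda_k\ge0$. The coordinate of $y$ at $m_{i+1}$ is $\Lambda=\sum_k\lambda_k$, so $\Lambda\le\|y\|$. Since $\beta_{i+1,1}=0$, the vector $s:=\Lambda u_{i+1,1}=\Lambda(\delta_{m_{i+1}}+\rho_{i+1}\delta_{c_{i+1,1}})$ lies in $C^{(i+1,0)}$, and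
$$\|y-s\|^2=\rho_{i+1}^2\Bigl[(\Lambda-\lambda_1)^2+\sum_{k\ge2}\lambda_k^2\Bigr]\le2\rho_{i+1}^2\Lambda^2\le\frac{2}{N_{i+1}^2}\|y\|^2 .\qquad\square$$

## Following the targets with one operator

List $T^{(0,0)},T^{(0,1)},\dots,T^{(0,N_0)},T^{(1,0)},\dots$ as $T_0,T_1,T_2,\dots$, and write $C_{T_n}$ for the corresponding cone $C^{(i,j)}$. Let
$$z_0=u_{0,1}=\delta_{m_0}+\rho_0\delta_{c_{0,1}}\in C_{T_0},\qquad z_{n+1}=Q_{T_{n+1}}(z_n).$$
By Lemma 12, $z_n\in C_{T_n}$. The definition makes sense because the supporting index sets $I_{i+1}$ increase along the list. Note that $z_0$ does not depend on the parameters, and $z_n$ depends only on those of $T_0,\dots,T_n$.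

**Lemma 15.** For every choice of the parameters, $\|z_n\|\ge0.84$ for all $n$.

*Proof.* By Lemmas 12 and 14, $\|z_{n+1}\|^2\ge(1-\varepsilon_n^2)\|z_n\|^2$, where $\varepsilon_n=3/N_i$ when $T_{n+1}=T^{(i,j)}$. For each $i$ there are $N_i$ tilts and at most one transition leading to $T^{(i,0)}$, so
$$\sum_n\varepsilon_n^2\le\sum_{i\ge0}(N_i+1)\frac9{N_i^2}\le\sum_{i\ge0}\frac{18}{N_i}=\frac{36}{128}<0.29 .$$
As $\prod(1-\varepsilon_k^2)\ge1-\sum\varepsilon_k^2$ and $\|z_0\|\ge1$, we get $\|z_n\|^2\ge0.71$, hence $\|z_n\|\ge0.84$. $\square$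

Now we choose the parameters so that the iteration of every later operator, and of the limit, passes near each $z_n$. Let $\theta_n=\frac1{10}(1-2^{-n-1})$, a strictly increasing sequence of numbers in $(0,\frac1{10})$. We choose inductively the parameters, integers $0=r_0<r_1<\cdots$ and radii $\tau_n>0$ such that
$$(\star)_n\qquad\|T-T_n\|_{HS}\le\tau_n\ \Longrightarrow\ T\text{ is surjective and }\|R_T^{r_n}(z_0)-z_n\|<\theta_n .$$

**Step 1: $n=0$.** $T_0$ is surjective by (S3). By openness there is $\tau_0>0$ such that all $T$ with $\|T-T_0\|_{HS}\le\tau_0$ are surjective. With $r_0=0$ the inequality reads $0<\theta_0$.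

**Step 2: the new operator still reaches $z_n$.** Suppose $(\star)_n$ holds. Choose the one new parameter so small that $\|T_{n+1}-T_n\|_{HS}\le\tau_n/2$. By $(\star)_n$, $\|R_{T_{n+1}}^{r_n}(z_0)-z_n\|<\theta_n$.

**Step 3: it then goes on to $z_{n+1}$.** Since $R_{T_{n+1}}$ is nonexpansive, for all $r\ge0$
$$\|R_{T_{n+1}}^{r_n+r}(z_0)-R_{T_{n+1}}^r(z_n)\|\le\|R_{T_{n+1}}^{r_n}(z_0)-z_n\|<\theta_n ,$$
and $R_{T_{n+1}}^r(z_n)\to z_{n+1}$ as $r\to\infty$ by definition of $z_{n+1}$. As $\theta_n<\theta_{n+1}$, some $r\ge1$ satisfies $\|R_{T_{n+1}}^{r_n+r}(z_0)-z_{n+1}\|<\theta_{n+1}$. Put $r_{n+1}=r_n+r$.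

**Step 4: it does so stably.** The last inequality is strict and $r_{n+1}$ is now fixed. By Lemma 11(3) there is $\tau_{n+1}$ with $0<\tau_{n+1}\le\tau_n/2$ such that $(\star)_{n+1}$ holds. This completes the induction.

## The limit operator

*Proof of Theorem 1 for $m=3$.* **Step 1: the limit exists and inherits all the estimates.** Since $\tau_{k+1}\le\tau_k/2$,
$$\sum_{k\ge n}\|T_{k+1}-T_k\|_{HS}\le\sum_{k\ge n}\frac{\tau_k}2\le\tau_n ,$$
so $T=\lim T_n$ exists in HS norm and $\|T-T_n\|_{HS}\le\tau_n$ for every $n$. By $(\star)_n$, $T:\ell^2(I)\to\mathbb R^3$ is surjective, and with Lemma 15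
$$\|R_T^{r_n}(z_0)\|\ge\|z_n\|-\theta_n\ge0.84-0.1>0.7\qquad\text{for all }n .\tag{10}$$
Let $A=\ker T$, a closed subspace of codimension $3$.

**Step 2: $A\cap B=\{0\}$.** Each column is altered only finitely often along the list, so the columns of $T$ are
$$*\mapsto f_3,\qquad m_i\mapsto-\mu_i\omega_i+\eta_{i,N_i}f_3,\qquad c_{i,j}\mapsto\gamma_i(\omega_i+t_{i,j}\omega_{i+1})+\eta_{i,j}f_3 .$$
All $f_3$-components are strictly positive. If $y\ge0$ and $Ty=0$, the $f_3$-component gives $y=0$.

**Step 3: weak but not norm convergence.** Start at $x_0=z_0\in B$, which has exactly two nonzero coordinates. Then $y_n=R_T^n(z_0)$, and by Bregman's theorem $x_n$ converges weakly to the only point of $A\cap B$, namely $0$. A norm limit would be the weak limit $0$. But $\|x_{r_n}\|\ge\|P_Bx_{r_n}\|=\|y_{r_n}\|\ge0.7$ by (10), and $r_n\to\infty$. So there is no norm convergence. (In fact $\|y_n\|$ is nonincreasing by Lemma 11(1), so here $\|y_n\|\ge0.7$ for every $n$.)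

*Proof of Theorem 1 for $m>3$.* Add $m-3$ idle coordinates. Identify $\ell^2(\mathbb N)$ with $\ell^2(I)\oplus\mathbb R^{m-3}$ by a bijection of coordinates. The nonnegative cone is the product of the nonnegative cones. Put $A'=A\times\{0\}$, a closed subspace of codimension $3+(m-3)=m$, and $x_0'=(z_0,0)$. Then $A'\cap B=\{0\}$. Since $P_{A'}(x,0)=(P_Ax,0)$ and $(x,0)^+=(x^+,0)$, the iterates are $(x_n,0)$ and $(y_n,0)$, with the same norms and the same weak limit $0$. $\blacksquare$

*Proof of Corollary 3.* For $m\le2$ the statement is Theorem 2. For $m\ge3$ the subspace and the starting point of Theorem 1 violate it. $\blacksquare$
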